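\title{Every nonnegative real number is the exponential growth rate of a finitely generated group}

\begin{abstract}
We show that for every real $\lambda\ge 0$ there are a finitely generated group $\Gamma$ and a finite symmetric generating set $S$ with $\lim\frac1n\log|S^n|=\lambda$. Two constructions are combined. Small cancellation groups, with relators selected by a greedy rule, realize every growth rate in an interval. A permutational wreath product over the Grigorchuk group multiplies growth rates exactly by a constant that can be made arbitrarily small. Each $\lambda$ is moreover realized by $2^{\aleph_0}$ pairwise non-isomorphic groups with at most $C_0e^{\lambda}$ generators.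
\end{abstract}

\section{Introduction}

Let $\Gamma$ be a group and let $S$ be a nonempty finite generating set that is symmetric, $S=S^{-1}$. Write $S^n$ for the set of products of $n$ elements of $S$. Since $|S^{m+n}|\le|S^m|\,|S^n|$, Fekete's lemma shows that the limit
\[
\lambda(\Gamma,S)=\lim_{n\to\infty}\frac1n\log|S^n|
\]
exists. It is the \emph{exponential growth rate} of $\Gamma$ with respect to $S$. There are $|S|^n$ words of length $n$ and they represent $|S^n|$ elements, so $e^{\lambda}$ is the effective number of choices per letter that survives the relations of $\Gamma$, and $0\le\lambda(\Gamma,S)\le\log|S|$. A finite group has rate $0$. So does $\mathbb Z$ with $S=\{\pm1\}$, where $|S^n|=n+1$. The free group $F_m$, with its $2m$ letters, has $2m(2m-1)^{n-1}$ reduced words of length $n$ and rate $\log(2m-1)$.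

The question we answer is posed in \cite{notes}: \emph{is every real number $\lambda\ge0$ equal to $\lambda(\Gamma,S)$ for some finitely generated group $\Gamma$ and some finite symmetric generating set $S$?}

Two observations suggest a negative answer. First, the groups that one can write down by a finite presentation are countably many, so they yield countably many rates. Second, small positive rates are hard to come by. The uniform Tits alternative has the following known consequence: there is a constant $c(d)>0$, depending only on $d$, such that every finitely generated subgroup of $GL_d(\Bbbk)$, for any field $\Bbbk$, that is not virtually solvable has growth rate at least $c(d)$ with respect to every finite symmetric generating set. One might therefore expect the set of growth rates to be thin, or to have gaps near $0$. It has none.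

\begin{theorem}\label{thm:main}
For every real $\lambda\ge0$ there are a finitely generated group $\Gamma$ and a finite symmetric generating set $S$ of $\Gamma$ with $\lim\frac1n\log|S^n|=\lambda$.
\end{theorem}

\begin{theorem}\label{thm:supp}
There is a constant $C_0$ such that for every $\lambda\ge0$ there are $2^{\aleph_0}$ pairwise non-isomorphic groups $\Gamma$, each with a finite symmetric generating set $S$ with $|S|\le C_0e^{\lambda}$ and growth rate exactly $\lambda$. Always $|S|\ge e^{\lambda}$. In Theorem~\ref{thm:main}, ``finitely generated'' cannot be replaced by ``finitely presented'' or ``recursively presented'', since only countably many values occur for such groups.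
\end{theorem}

The proof meets the two obstacles separately. Sections \ref{sec:series}--\ref{sec:greedy} produce a whole interval $[\alpha,\beta]$ of rates from infinitely presented groups. Sections \ref{sec:wreath} and \ref{sec:grig} describe a construction that multiplies any of these rates by a constant $\kappa$, exactly, where $\kappa>0$ can be taken as small as we like. Section~\ref{sec:reduction} states these two results and deduces Theorem~\ref{thm:main} from them; Section~\ref{sec:supp} proves Theorem~\ref{thm:supp}. The proof of Theorem~\ref{thm:main} uses only Fekete's lemma and van Kampen diagrams; everything we need about the Grigorchuk group is proved here. Theorem~\ref{thm:supp} uses in addition a theorem of Grigorchuk \cite{grig}, only to count isomorphism types.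

\section{Reduction to an interval and a scaling}\label{sec:reduction}

\emph{Fekete's lemma} says that if $u_0,u_1,\dots$ are nonnegative reals with $u_{m+n}\le u_m+u_n$, then $u_n/n$ converges to $\ell=\inf_{n\ge1}u_n/n$. We use it in two forms: $u_n\ge\ell n$ for all $n$, and for each $\varepsilon>0$ there is $C_\varepsilon\ge0$ with $u_n\le(\ell+\varepsilon)n+C_\varepsilon$ for all $n\ge0$.

Let $B(n)=\bigcup_{k\le n}S^k=(S\cup\{1\})^n$ be the ball of radius $n$ for the word length. Since $S$ is symmetric, $S^k\subset S^{k+2}$, so $B(n)=S^n\cup S^{n-1}$; and $|S^{n-1}|\le|S^n|$, by multiplying with a fixed $s\in S$. Hence $|S^n|\le|B(n)|\le2|S^n|$: the rate can be computed from balls, and adding $1$ to $S$ does not change it. For generating sets that contain $1$ there are two ways to make new rates from old ones.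
\begin{itemize}
\item[(P1)] If $1\in S$ and $j\ge1$, then $S^j\supset S$ generates $\Gamma$, and $(S^j)^n=S^{jn}$ gives $\lambda(\Gamma,S^j)=j\,\lambda(\Gamma,S)$.
\item[(P2)] If $1\in S_1$ and $1\in S_2$, then $S_1\times S_2$ generates $\Gamma_1\times\Gamma_2$, and $(S_1\times S_2)^n=S_1^n\times S_2^n$ gives $\lambda(\Gamma_1\times\Gamma_2,S_1\times S_2)=\lambda(\Gamma_1,S_1)+\lambda(\Gamma_2,S_2)$.
\end{itemize}
Neither operation decreases rates. The operation that decreases them takes as input a group $K$ generated by two finite subgroups $K_1,K_2$, with the symmetric generating set $K_1\cup K_2$.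

\begin{proposition}[Scaling]\label{prop:scaling}
There are real numbers $\kappa_1,\kappa_2,\dots$ with
\begin{equation}\label{eq:kappas}
\kappa_i>0,\qquad \kappa_i\to0,\qquad \kappa_{i+1}\ge\kappa_i/3,
\end{equation}
such that for every $i$ and every group $K$ generated by two finite subgroups $K_1,K_2$ there is a group $\Gamma$ with a symmetric generating set $S\ni1$, $|S|\le 4+|K_1|+|K_2|$, and $\lambda(\Gamma,S)=\kappa_i\,\lambda(K,K_1\cup K_2)$.
\end{proposition}

\begin{proposition}[Interval]\label{prop:interval}
There are $0<\alpha<\beta$ such that every $\rho\in[\alpha,\beta]$ equals $\lambda(K,K_1\cup K_2)$ for some group $K$ generated by subgroups $K_1,K_2$ of orders $2$ and $8$.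
\end{proposition}

It matters that $\kappa_i$ does not depend on $K$: this is what carries the whole interval $[\alpha,\beta]$ onto the whole interval $[\kappa_i\alpha,\kappa_i\beta]$.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Propositions \ref{prop:scaling} and \ref{prop:interval}]
For $\lambda=0$ take the trivial group with $S=\{1\}$. Let $\lambda>0$. By the two propositions, every number in $[\kappa_i\alpha,\kappa_i\beta]$ is $\lambda(\Gamma,S)$ for some $\Gamma$ and some symmetric $S\ni1$ with $|S|\le14$. By (P1), every number in $[j\kappa_i\alpha,j\kappa_i\beta]$ is a growth rate, for every $j\ge1$. Let $j_0=\lceil\alpha/(\beta-\alpha)\rceil\ge1$. For $j\ge j_0$ we have $(j+1)\alpha\le j\beta$, so consecutive intervals overlap and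
\[
\bigcup_{j\ge j_0}[\,j\kappa_i\alpha,\;j\kappa_i\beta\,]=[\,j_0\kappa_i\alpha,\infty).
\]
Since $\kappa_i\to0$, there is an $i$ with $j_0\kappa_i\alpha\le\lambda$, and $\lambda$ is a growth rate.
\end{proof}

\section{Scaling by a wreath product}\label{sec:wreath}

\subsection{Two pens}
Let $G$ be a group with a finite symmetric generating set $S_G$, word length $|\cdot|$ and balls $B_G(n)$, acting transitively on a set $X$ with a base point $x$. Put $d_X(y,y')=\min\{|g|:gy=y'\}$; this is the distance in the Schreier graph, which joins $y$ to $sy$ for $s\in S_G$. Let $K$ be generated by finite subgroups $K_1,K_2$, and write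
\[
\sigma(m)=|(K_1\cup K_2)^m|,\qquad \rho=\lambda(K,K_1\cup K_2).
\]
Let $K^{(X)}$ be the group of finitely supported functions $\varphi\colon X\to K$ under pointwise multiplication. The group $G$ acts on it by $(g\varphi)(y)=\varphi(g^{-1}y)$, and the \emph{permutational wreath product} is $\Gamma=K\wr_XG=K^{(X)}\rtimes G$. Each element of $\Gamma$ is uniquely $\varphi g$. Let $[k]_y$ be the function with value $k$ at $y$ and $1$ elsewhere; then $g[k]_yg^{-1}=[k]_{gy}$. Fix two points $x_1=x$ and $x_2\ne x_1$, and put
\[
S=S_G\cup\{[k]_{x_1}:k\in K_1\}\cup\{[k]_{x_2}:k\in K_2\}.
\]
This set is finite, symmetric and contains $1$. It generates $\Gamma$: conjugation by $G$ gives all $[k]_y$ with $k\in K_1\cup K_2$ and $y\in X$, by transitivity, and these generate $K^{(X)}$.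

Read a word in $S$ from left to right and move the letters of $S_G$ to the right using $P[k]_{x_j}=[k]_{Px_j}P$. Think of $\varphi(y)$ as a register at the point $y$. When the letters of $S_G$ read so far have product $P$, there are two pens, at $Px_1$ and at $Px_2$, and the pen at $Px_j$ can multiply its register on the right by an element of $K_j$. Because $K_j$ is a subgroup, using the same pen twice in a row on one register achieves no more than using it once. To lengthen the content of a register, the other pen has to be brought there, which costs at least $d_X(x_1,x_2)$ letters. The constant $\kappa$ measures how many changes of pen can be bought per letter.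

A \emph{script} is a word $W$ over the alphabet $S_G\sqcup\{\bullet_1,\bullet_2\}$; its length is $|W|$. An occurrence of the bullet $\bullet_j$ has \emph{type} $j$ and is \emph{located} at $Px_j$, where $P$ is the product of the letters of $S_G$ preceding it. For $y\in X$, list the types of the bullets located at $y$ in order, and let $m_y(W)$ be the number of \emph{runs}, that is, maximal constant segments, of this list. The function $y\mapsto m_y(W)$ is the \emph{profile} of $W$, and its support $\operatorname{supp}W$ is the set of points where some bullet is located. Put
\[
m(W)=\sum_{y}m_y(W),\qquad M(n)=\max_{|W|\le n}m(W)\le n .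
\]
If $W=W'W''$ and $P'$ is the product of the $S_G$-letters of $W'$, then $m_y(W)\le m_y(W')+m_{P'^{-1}y}(W'')$. So $M$ is subadditive and
\[
\kappa=\kappa(x_1,x_2)=\lim_{n\to\infty}M(n)/n
\]
exists. Scripts do not mention $K$, so $\kappa$ depends only on $G$, $S_G$, $X$, $x_1$, $x_2$.

\begin{example}\label{ex:swap}
Let $G=\{1,a\}$ exchange the two points of $X=\{x_1,x_2\}$, with $S_G=\{a\}$, so that $\Gamma=(K\times K)\rtimes\mathbb Z/2$. In the script $(\bullet_1\bullet_2\,a)^t$ the types at $x_1$ are $1,2,1,\dots$ and the types at $x_2$ are $2,1,2,\dots$, which gives $2t$ runs for $3t$ letters. This is optimal. Between consecutive letters $a$ each point sees only one type, so at most two runs begin there; a script with $j$ letters $a$ and $r$ runs therefore has $r\le2(j+1)$, and $r+j\le n$, whence $r\le\frac23(n+1)$. So $\kappa=\frac23$. The rate of $\Gamma$ can now be read off. A word of length $n$ whose script has profile $(m_1,m_2)$ writes an element of $(K_1\cup K_2)^{m_i}$ in the register at $x_i$, so it has about $\sigma(m_1)\sigma(m_2)\approx e^{\rho(m_1+m_2)}$ possible outcomes; there are only polynomially many profiles; and the largest value of $m_1+m_2$ is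 about $\frac23n$. Thus $\lambda(\Gamma,S)=\frac23\rho$, as Proposition~\ref{prop:formula} below confirms.
\end{example}

\subsection{The formula $\lambda=\kappa\rho$}
In the example all other sources of growth were negligible because $G$ is finite. To make $\kappa$ small we need $x_1$ and $x_2$ far apart, hence an infinite $X$, and we must assume that these sources remain negligible. The \emph{trail} of a word $w=g_1\cdots g_m$ in $S_G$ is the set of positions of the first pen,
\[
O(w)=\{g_1\cdots g_i\,x:0\le i\le m\},
\]
and $\Delta(n)$ is the largest size of the trail of a word of length at most $n$. A trail is not a path in the Schreier graph: new letters are applied first, not last, and a letter that fixes $x$ does not move the pen at all. We assume: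
\begin{itemize}
\item[(H1)] $|B_G(n)|=e^{o(n)}$;
\item[(H2)] $|\{gx:|g|\le n\}|=O(n)$;
\item[(H3)] $\Delta(n)=o(n)$.
\end{itemize}
Hypothesis (H1) makes the $G$-component of an element of $S^n$ negligible. Hypotheses (H2) and (H3) make the choice of the profile negligible.

\begin{lemma}\label{lem:support}
Assume \textup{(H2)} and \textup{(H3)}. Write $x_2=hx$ and put $D(n)=\Delta(n)+\Delta((2|h|+1)n)$, so that $D(n)=o(n)$. Every script of length at most $n$ has $|\operatorname{supp}W|\le D(n)$, and the number of profiles of such scripts is $e^{o(n)}$.
\end{lemma}

\begin{proof}
Let $g_1,\dots,g_m$, $m\le n$, be the $S_G$-letters of $W$. Bullets of type $1$ are located at points $g_1\cdots g_ix$, of which there are at most $\Delta(n)$. Bullets of type $2$ are located at points $g_1\cdots g_ihx=h\,(h^{-1}g_1h)\cdots(h^{-1}g_ih)\,x$, which lie in the translate by $h$ of the trail of a word of length at most $(2|h|+1)n$. This bounds the support.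

The support lies in $Y_n=\{gx:|g|\le n+|h|\}$, and $|Y_n|\le An$ for $n\ge1$ and some constant $A\ge1$, by (H2). A profile with support of size $k$ is given by a $k$-element subset of $Y_n$ and a $k$-tuple of positive integers with sum at most $n$; there are $\binom nk$ such tuples, since their partial sums form a $k$-element subset of $\{1,\dots,n\}$. Both $\binom{|Y_n|}{k}$ and $\binom nk$ are at most $(eAn/k)^k$, and $k\mapsto k\log(eAn/k)$ increases on $(0,An]$. So once $D=D(n)\le n$, the number of profiles is at most
\[
\sum_{k\le D}\binom{|Y_n|}{k}\binom nk\le(D+1)\exp\Bigl(2n\cdot\frac Dn\log\frac{eA}{D/n}\Bigr),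
\]
which is $e^{o(n)}$ because $t\log(eA/t)\to0$ as $t\to0$.
\end{proof}

\begin{proposition}\label{prop:formula}
Assume \textup{(H1)--(H3)}. Then $\lambda(\Gamma,S)=\kappa\rho$.
\end{proposition}

\begin{proof}
\emph{Upper bound.} A word of length $n$ in $S$ gives a script $W$ of length $n$ on replacing each $[k]_{x_j}$ by $\bullet_j$. The word represents $\varphi g$ with $g\in B_G(n)$, where $\varphi(y)$ is the ordered product of the elements $k$ attached to the bullets located at $y$. The factors within a run of type $j$ multiply to one element of $K_j$, so $\varphi(y)\in(K_1\cup K_2)^{m_y(W)}$. Fix $\varepsilon>0$ and $C\ge1$ with $\sigma(m)\le Ce^{(\rho+\varepsilon)m}$ for all $m$. For a given profile there are at most $\prod_{y\in\operatorname{supp}W}\sigma(m_y)\le C^{D(n)}e^{(\rho+\varepsilon)M(n)}$ functions $\varphi$. By (H1) and Lemma~\ref{lem:support}, $|S^n|\le e^{o(n)}e^{(\rho+\varepsilon)M(n)}$, so $\lambda(\Gamma,S)\le\kappa(\rho+\varepsilon)$.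

\emph{Lower bound.} Take $W$ with $|W|\le n$ and $m(W)=M(n)$. For each $y\in\operatorname{supp}W$ choose any $k_y\in(K_1\cup K_2)^{m_y-1}$. Merging neighboring factors from the same subgroup writes $k_y$ as a product of at most $m_y-1$ factors taken alternately from $K_1$ and $K_2$. The types of the $m_y$ runs at $y$ also alternate. Match the first factor with the first run if their types agree and with the second run otherwise; the spare run guarantees that all factors fit. Attach each factor to the first bullet of its run and $1$ to every other bullet. The resulting word, padded with $1\in S$, represents an element $\varphi g\in S^n$ with $\varphi(y)=k_y$ on $\operatorname{supp}W$. Different choices give different elements, and $\sigma(m)\ge e^{\rho m}$ by Fekete's lemma, so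
\[
|S^n|\ge\prod_{y\in\operatorname{supp}W}\sigma(m_y-1)\ge e^{\rho(M(n)-D(n))}.
\]
Since $D(n)=o(n)$, this gives $\lambda(\Gamma,S)\ge\kappa\rho$.
\end{proof}

\begin{remark}
Hypothesis (H3) cannot be dropped. Let $G=\langle t\rangle\cong\mathbb Z$ act on itself, so that (H1) and (H2) hold, and let $K=K_1=K_2=\mathbb Z/2$, so that $\rho=0$. The words $[k_1]_xt[k_2]_xt\cdots[k_n]_xt$ represent $2^n$ distinct elements of $S^{2n}$, so $\lambda\ge\frac12\log2>\kappa\rho$. Whenever an infinite group acts on itself by left multiplication, the trail of a geodesic word of length $n$ has $n+1$ points and (H3) fails. An infinite example needs large point stabilizers.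
\end{remark}

\subsection{The size of $\kappa$}

\begin{proposition}\label{prop:kappa}
Assume \textup{(H2)} and \textup{(H3)}, and let $L=d_X(x_1,x_2)$.
\begin{itemize}
\item[(i)] $\kappa(x_1,x_2)\ge1/(L+1)>0$.
\item[(ii)] $\kappa(x_1,x_2)\le2\Delta(L)/L$.
\item[(iii)] If $s\in S_G$ and $sx_2\ne x_1$, then $\frac13\kappa(x_1,x_2)\le\kappa(x_1,sx_2)\le3\kappa(x_1,x_2)$.
\end{itemize}
\end{proposition}

\begin{proof}
(i) Let $gx_2=x_1$ with $|g|=L$. In the script $(\bullet_1\,g\,\bullet_2\,g^{-1})^t$, with $g$ and $g^{-1}$ spelled by $L$ letters each, all bullets are located at $x_1$ and their types alternate. This gives $2t$ runs for $t(2+2L)$ letters.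

(ii) Cut a script $W$ of length at most $n$ into at most $\lceil n/L\rceil$ segments of at most $L$ letters. No point receives bullets of both types within one segment: if $y=Px_1=P'x_2$ for two bullets of one segment, then $P^{-1}P'$ is the product of the $S_G$-letters between them, or its inverse, so $|P^{-1}P'|<L$, while $P^{-1}P'x_2=x_1$. Assign each run of type $1$ to the segment that contains its first bullet. Two runs of type $1$ at the same point $y$ are assigned to different segments, because a bullet of type $2$ at $y$ lies between their first bullets. Within a segment, bullets of type $1$ are located in a translate of a trail of a word of length at most $L$, hence at no more than $\Delta(L)$ points. So there are at most $\lceil n/L\rceil\Delta(L)$ runs of type $1$ in total. Runs at $y$ alternate, so $m_y$ is at most twice the number of runs of type $1$ at $y$, plus one. Summing over $\operatorname{supp}W$ gives $m(W)\le2\lceil n/L\rceil\Delta(L)+D(n)$; divide by $n$ and let $n\to\infty$.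

(iii) Let $x_2'=sx_2$. Replace each $\bullet_2$ by $s^{-1}\bullet_2s$. Since $Ps^{-1}x_2'=Px_2$, a script for $(x_1,x_2)$ becomes a script for $(x_1,x_2')$ with the same located bullets and at most three times the length. So $\kappa(x_1,x_2')\ge\frac13\kappa(x_1,x_2)$. Exchanging $x_2$ and $x_2'$, and $s$ and $s^{-1}$, gives the other inequality.
\end{proof}

\section{The Grigorchuk group}\label{sec:grig}

We need an infinite transitive action with (H1)--(H3). The Grigorchuk group $G=\langle a,b,c,d\rangle$ acts on the set $\{0,1\}^{\mathbb N}$ of infinite binary strings: $a$ flips the first letter, and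
\[
\begin{array}{lll}
b(0u)=0\,a(u),\quad & c(0u)=0\,a(u),\quad & d(0u)=0\,u,\\
b(1u)=1\,c(u), & c(1u)=1\,d(u), & d(1u)=1\,b(u).
\end{array}
\]
Unwinding the recursion, each of $b,c,d$ fixes $x=111\cdots$ and sends $1^k0u$ to $1^k0\,a(u)$ or to itself; the second case occurs for $b$, $c$, $d$ exactly when $k\equiv2,1,0\pmod 3$, respectively. For each $k$ exactly two of the three act by $a$. Hence $b,c,d$ are involutions, the product of any two is the third, and $V=\{1,b,c,d\}$ is a Klein four-group. Let $S_G=\{a,b,c,d\}$ and $X=Gx$. Three of the four generators fix the base point, which is the large stabilizer we asked for.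

\begin{lemma}\label{lem:infinite}
$X$ is infinite.
\end{lemma}

\begin{proof}
The group acts on the prefixes of length $n$, and we show by induction that it is transitive on $\{0,1\}^n$; then $|X|\ge2^n$ for all $n$. The elements $b,c,d,aba$ fix the first letter and send $1u$ to $1c(u)$, $1d(u)$, $1b(u)$, $1a(u)$. So if $G$ is transitive on $\{0,1\}^n$, the subgroup they generate is transitive on $1\{0,1\}^n$, and $a$ exchanges $1\{0,1\}^n$ with $0\{0,1\}^n$.
\end{proof}

\subsection{Splitting a word}
All three hypotheses are proved in the same way: a word acting on strings splits into two words acting on the tails, and after three splittings the total length has shrunk by a definite factor. The right measure of length is the number of letters $a$.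

Consider words in the alphabet $\{a\}\cup V$. Multiplying out the maximal strings of letters from $V$, and never canceling letters $a$, we write a word with $N$ letters $a$ as
\[
w=v_0\,a\,v_1\,a\cdots a\,v_N,\qquad v_i\in V,
\]
with $N+1$ \emph{slots} whose \emph{values} $v_i$ may be trivial. Put $p_i=v_0a\cdots v_{i-1}a$. As $Vx=\{x\}$, the trail of $w$ is $O(w)=\{p_ix:0\le i\le N\}$, before or after multiplying out.

For $g\in G$ and $\delta\in\{0,1\}$ let $q_\delta(g)\in G$ be defined by $g(\varepsilon u)=\delta\,q_\delta(g)(u)$, where $\varepsilon=g^{-1}(\delta)$ is the first letter that $g$ sends to $\delta$. For $v\in V$ write $v(\varepsilon u)=\varepsilon\,v|_\varepsilon(u)$. Thus $v|_0=a$ for $v\in\{b,c\}$, $v|_0=1$ for $v\in\{1,d\}$, and $v|_1=\pi(v)$, where $\pi$ is the automorphism $b\mapsto c\mapsto d\mapsto b$ of $V$. From the definitions, $q_\delta(ga)=q_\delta(g)$ and $q_\delta(gv)=q_\delta(g)\,v|_{g^{-1}(\delta)}$. Since $p_i$ contains $i$ letters $a$, we have $p_i^{-1}(\delta)\equiv\delta+i\pmod2$, and so $q_\delta(w)$ is represented by the word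
\begin{equation}\label{eq:split}
w_\delta=\prod_{i=0}^{N}v_i|_{\delta+i\bmod2}.
\end{equation}
For instance, $w=bacad$ gives $w_0=a\cdot d\cdot1$ and $w_1=c\cdot a\cdot b$. Each slot $v_i$ of $w$ contributes twice. To the word $w_\delta$ with $\delta+i$ even it contributes a letter $a$ if $v_i\in\{b,c\}$ and nothing otherwise. To the other word it contributes the \emph{item} $\pi(v_i)$, which falls into one of its slots; the value of a slot of $w_\delta$ is the product of the items it receives. If $N_\delta$ is the number of letters $a$ in $w_\delta$, then
\begin{equation}\label{eq:counts}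
N_0+N_1=\#\{i:v_i\in\{b,c\}\},\qquad N_\delta\le\lfloor N/2\rfloor+1 .
\end{equation}
Trails split as well. Since $x=1x$, we have $p_ix=\delta\,q_\delta(p_i)(x)$ with $\delta\equiv1+i$, and $q_\delta(p_i)$ is represented by a prefix of the word \eqref{eq:split}. Hence $O(w)\subset0\,O(w_0)\cup1\,O(w_1)$ and
\begin{equation}\label{eq:trailsplit}
|O(w)|\le|O(w_0)|+|O(w_1)|.
\end{equation}

Iterate: for a binary string $\eta$ put $w_{\eta\delta}=(w_\eta)_\delta$. The $2^k$ words $w_\eta$ with $|\eta|=k$ form \emph{level} $k$; let $N^{(k)}$ be their total number of letters $a$, so $N^{(0)}=N$. One or two splittings need not shorten anything. For $w=(ab)^N$, all $N$ nontrivial slots have value $b$, so $N^{(1)}=N$; at level $1$ there are $N$ slots of value $c$, so $N^{(2)}=N$; at level $2$ all items are $d$ or $1$, so $N^{(3)}=0$. In general every nontrivial value is turned into $d$ by one of $1,\pi,\pi^2$, and at that level it produces no letter $a$.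

\begin{lemma}[Contraction]\label{lem:contraction}
$N^{(3)}\le\frac23N+4$.
\end{lemma}

\begin{proof}
Level $k$ has $N^{(k)}+2^k$ slots, and by \eqref{eq:counts} $N^{(k+1)}$ is the number of those with value in $\{b,c\}$. So $N^{(2)}\ge N^{(3)}-4$ and $N^{(1)}\ge N^{(2)}-2\ge N^{(3)}-6$. Every slot passes its item to exactly one slot of the next level, and $\pi$ is an automorphism of the abelian group $V$. By induction on $k$, the indices $0,\dots,N$ are distributed among the slots of level $k$ so that the value of a slot is the product of the $\pi^k(v_i)$ over the indices $i$ it receives. As $\{1,d\}$ is a subgroup, a slot with value in $\{b,c\}$ receives an index $i$ with $\pi^k(v_i)\in\{b,c\}$. Therefore $N^{(k+1)}\le\#\{i:\pi^k(v_i)\in\{b,c\}\}$. For each $v\in V$ at most two of $v,\pi(v),\pi^2(v)$ lie in $\{b,c\}$, so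
\[
3N^{(3)}-10\le N^{(1)}+N^{(2)}+N^{(3)}\le2(N+1).\qedhere
\]
\end{proof}

\subsection{The three hypotheses}

\begin{proposition}\label{prop:H}
The action of $G$ on $X$ satisfies \textup{(H1)--(H3)}.
\end{proposition}

\begin{proof}
A word of length at most $n$ has at most $n$ letters $a$, so it suffices to bound each quantity over words with at most $N$ letters $a$. Let $\mathcal T_N$ be the set of $8$-tuples $(N_\eta)_{|\eta|=3}$ of nonnegative integers with sum at most $\frac23N+4$; it has at most $(N+5)^8$ elements.

(H1) Let $\gamma(N)$ be the number of elements represented by words with at most $N$ letters $a$. It is finite, as each slot has four possible values, and $\gamma(N+N')\le\gamma(N)\gamma(N')$, by cutting a word. Let $\ell=\lim\frac1N\log\gamma(N)$. Applying the definition of $q_\delta$ three times gives $w(\zeta u)=\eta\,w_\eta(u)$ for $\zeta\in\{0,1\}^3$, where $\eta$ is the image of $\zeta$. So the element $w$ is determined by a permutation of $\{0,1\}^3$ and the eight elements $w_\eta$, and Lemma~\ref{lem:contraction} gives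
\[
\gamma(N)\le8!\sum_{\mathcal T_N}\prod_\eta\gamma(N_\eta)\le8!\,(N+5)^8\exp\bigl((\ell+\varepsilon)(\tfrac23N+4)+8C_\varepsilon\bigr).
\]
Hence $\ell\le\frac23(\ell+\varepsilon)$ for every $\varepsilon>0$, and $\ell=0$.

(H2) Let $p(N)$ be the number of points $wx$ with $w$ having at most $N$ letters $a$. Since $wx=w(1x)=\delta\,w_\delta(x)$ for some $\delta$, \eqref{eq:counts} gives $p(N)\le2p(\lfloor N/2\rfloor+1)$. Then $P(M)=p(M+2)$ satisfies $P(M)\le2P(\lfloor M/2\rfloor)$. It follows that $P(M)\le2M\,P(0)$ for $M\ge1$: this holds for $M=1$, and for $M\ge2$ induction gives $P(M)\le4\lfloor M/2\rfloor P(0)\le2MP(0)$.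

(H3) Let $\widetilde\Delta(N)\le N+1$ be the largest size of $O(w)$ over words with at most $N$ letters $a$. It is subadditive because $O(w'w'')=O(w')\cup w'O(w'')$; let $\ell'=\lim\widetilde\Delta(N)/N$. Using \eqref{eq:trailsplit} three times and Lemma~\ref{lem:contraction},
\[
\widetilde\Delta(N)\le\max_{\mathcal T_N}\sum_\eta\widetilde\Delta(N_\eta)\le(\ell'+\varepsilon)(\tfrac23N+4)+8C_\varepsilon .
\]
Hence $\ell'\le\frac23(\ell'+\varepsilon)$ for every $\varepsilon>0$, and $\ell'=0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:scaling}]
The Schreier graph of $X$ is infinite, connected and locally finite, so by K\"onig's lemma it contains a geodesic ray: points $x=z_0,z_1,z_2,\dots$ with $z_{i+1}\in S_Gz_i$ and $d_X(x,z_i)=i$. Put $\kappa_i=\kappa(x,z_i)$ for $i\ge1$. By Proposition~\ref{prop:kappa}, $\kappa_i>0$, $\kappa_i\le2\Delta(i)/i\to0$ and $\kappa_{i+1}\ge\kappa_i/3$. Proposition~\ref{prop:formula}, with $x_2=z_i$, provides $\Gamma$ and $S$.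
\end{proof}

\section{From a value of the growth series to a growth rate}\label{sec:series}

We turn to Proposition~\ref{prop:interval}. A growth rate is a limit, and it is hard to say how much it moves when one long relator is added. The value of the growth series at a fixed point inside its disc of convergence is a sum over group elements, and its change can be estimated by counting. This section converts a prescribed value of the series into a prescribed rate.

The \emph{growth series} of a group with a finite generating set is $f(t)=\sum_gt^{|g|}$. If its radius of convergence is $z<1$, then $\sum_n|B(n)|t^n=f(t)/(1-t)$ has the same radius, and the root test gives $\lambda=\log(1/z)$. Let $F$ be the free group on $y_1,y_2$. For a quotient $A$ of $F$, let $f_A$ be the growth series for the four letters $y_1^{\pm1},y_2^{\pm1}$. If $A'$ is a quotient of $A$, every element of $A'$ has a preimage of the same length, represented by the same geodesic word, and so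
\begin{equation}\label{eq:monotone}
f_{A'}\le f_A\le f_F,\qquad f_F(t)=1+\frac{4t}{1-3t}=\frac{1+t}{1-3t},\qquad\text{on }[0,\tfrac13).
\end{equation}

\begin{lemma}\label{lem:free}
If $f_A(z)=2$ for some $z\in(0,\frac13)$, then $A*A$, generated by the eight letters of its two factors, has growth rate $\log(1/z)$.
\end{lemma}

\begin{proof}
Every element of a free product is uniquely a product of nontrivial elements taken alternately from the two factors, and its length is the sum of their lengths. With $\mathsf a=f_A-1$, the growth series of $A*A$ is therefore $1+2\sum_{k\ge1}\mathsf a^k$. All terms are nonnegative, so for $t\in(0,\frac13)$ it converges if and only if $\mathsf a(t)<1$. As $\mathsf a$ is strictly increasing and $\mathsf a(z)=1$, the radius of convergence is $z$.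
\end{proof}

For example, $f_F(\frac17)=2$, and indeed $F*F=F_4$ has rate $\log7$.

Proposition~\ref{prop:scaling} requires a group generated by two finite subgroups. The model is the infinite dihedral group $\langle y\rangle\rtimes\langle\iota\rangle$ with $\iota y\iota=y^{-1}$: it is generated by the involutions $\iota$ and $\tau=y\iota$, and $y=\tau\iota$ costs two letters. To do the same for $A*A$ we need a finite group of automorphisms that inverts one letter and moves it to all the others. Let $\varsigma$ be the automorphism of $F$ exchanging $y_1$ and $y_2$, and $\iota$ the one inverting both. The group $\Theta=\langle\varsigma,\iota\rangle\cong(\mathbb Z/2)^2$ acts simply transitively on the four letters.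

\begin{lemma}\label{lem:twist}
Let $A=\langle y_1,y_2\mid\mathcal Q\rangle$ with $\mathcal Q$ invariant under $\Theta$, and suppose $f_A(z)=2$ with $z\in(0,\frac13)$. Then there is a group $K$ generated by subgroups $K_1,K_2$ of orders $2$ and $8$ with $\lambda(K,K_1\cup K_2)=\frac12\log(1/z)$.
\end{lemma}

\begin{proof}
Since $\mathcal Q$ is invariant, $\Theta$ acts on $A$. The group $\widehat\Theta=\Theta\times\mathbb Z/2$ acts on $H=A*A$, with $\Theta$ acting on both factors at once and $\mathbb Z/2$ exchanging them; it is simply transitive on the eight letters. Let $K=H\rtimes\widehat\Theta$, let $y$ be the letter $y_1$ of the first factor, and let $\tau=y\iota$. Then $\tau\ne1$, as its image in $\widehat\Theta$ is $\iota$, and $\tau^2=y\,\iota(y)=1$. Put $K_1=\{1,\tau\}$ and $K_2=\widehat\Theta$. For $\theta_0,\dots,\theta_m\in\widehat\Theta$, moving the elements of $\widehat\Theta$ to the right gives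
\[
\theta_0\tau\theta_1\tau\cdots\tau\theta_m=s_1s_2\cdots s_m\,\theta',\qquad s_i=(\theta_0\iota\theta_1\iota\cdots\iota\theta_{i-1})(y),\qquad\theta'=\theta_0\iota\theta_1\iota\cdots\iota\theta_m .
\]
Choosing $\theta_0,\theta_1,\dots,\theta_m$ in turn, we can prescribe the letters $s_1,\dots,s_m$, by transitivity, and then $\theta'$. So $K=\langle K_1,K_2\rangle$, and $(K_1\cup K_2)^{2m+1}$ contains every $w\theta$ with $w\in B_H(m)$, $\theta\in\widehat\Theta$. Conversely, an element of $(K_1\cup K_2)^k$ is an alternating product of at most $k$ factors, at most $\lceil k/2\rceil$ of which are $\tau$, so it is $w\theta$ with $w\in B_H(\lceil k/2\rceil)$. Thus $|(K_1\cup K_2)^{2m+1}|\ge8|B_H(m)|$ and $|(K_1\cup K_2)^k|\le8|B_H(\lceil k/2\rceil)|$, and the rate of $K$ is half that of $H$. Lemma~\ref{lem:free} concludes.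
\end{proof}

It remains to solve $f_A(z)=2$ for every $z$ in an interval to the right of $\frac17$. There $f_F(z)>2$, and we lower the value to $2$ by adding relators. The cyclic group shows what one relator costs: for even $n$,
\[
f_{\mathbb Z}(t)-f_{\mathbb Z/n}(t)=t^{n/2}+2\sum_{k>n/2}t^k=t^{n/2}\,\frac{1+t}{1-t}.
\]
A relator of length $n$ first identifies two words of length $n/2$, so its cost is of order $t^{n/2}$. We fix an infinite list of relators and choose which to impose by the greedy rule that produces binary expansions. That rule reaches every number in $[0,1]$ because each term $2^{-i}$ is at most the sum of the later ones. Here the cost of a relator depends on the relators already imposed, and we shall know it only to lie between $z^{n/2}$ and $Cn^2z^{n/2}$. To absorb this uncertainty the list contains $n^3$ relators of each even length $n$. The estimate has to hold whichever relators were imposed before, and small cancellation provides this uniformity.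

\section{A family of relators with small overlaps}\label{sec:relators}

For a set $\mathcal Q$ of words let $\mathcal Q^*$ be the set of all cyclic permutations of elements of $\mathcal Q$ and of their inverses. Let $q=432$. For a sequence $e=(e_1,\dots,e_q)$ of positive integers put
\[
r_e=\prod_{k=1}^qy_1y_2^{e_k},\qquad|r_e|=\sum_k(e_k+1).
\]
The exponents act as addresses: if they are distinct, and rarely shared between sequences, then a few complete runs of $y_2$ identify the relator and the position in it.

\begin{lemma}\label{lem:family}
If $n_0\ge2q^2$ is large enough, there is a set $\mathcal E$ of sequences that contains, for every even $n\ge n_0$, exactly $n^3$ sequences $e$ with $|r_e|=n$, and no others, such that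
\begin{itemize}
\item[(a)] the entries of $e$ are distinct and $\frac n{2q}\le e_k\le\frac{3n}{2q}$, where $n=|r_e|$;
\item[(b)] two distinct sequences in $\mathcal E$ have at most four entries in common.
\end{itemize}
\end{lemma}

\begin{proof}
Choose the sequences one at a time, in order of increasing $n$. We need $\sum e_k=n-q$. Choose $e_1,\dots,e_{q-1}$ within $n/(4q^2)$ of $n/q-1$, each in at least $\lfloor n/(2q^2)\rfloor\ge n/(4q^2)$ ways. Then $e_q$ is determined and lies within $n/(4q)$ of $n/q-1$, and all entries lie in the range (a) because $n/(4q)\ge1$. This gives at least $c_qn^{q-1}$ candidates, $c_q=(4q^2)^{1-q}$. At most $q^2n^{q-2}$ of them have a repeated entry: choose the two positions, and then $q-1$ values subject to the sum condition. At most $q^{10}n^{q-6}$ share five entries with a given sequence: choose five positions, the five entries of the given sequence placed there, and $q-5$ further values subject to the sum condition. Fewer than $n^4$ sequences have been chosen before. So at most $(q^2+q^{10})n^{q-2}$ candidates are forbidden, which is less than $c_qn^{q-1}$ for $n\ge n_0$ if $n_0$ is large.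
\end{proof}

Note that $n_0>240$ and that all entries are at least $3$. List the orbits $\Theta r_e$, $e\in\mathcal E$, as $R_1,R_2,\dots$ with nondecreasing lengths $n_1\le n_2\le\cdots$, and let $\mathcal R=\bigcup_iR_i$. Each $R_i^*$ has at most $8n_i$ elements and is invariant under $\Theta$. Every element of $\mathcal R^*$ is a \emph{positive} or a \emph{negative} word: its exponents all have the same sign.

\begin{lemma}[Condition $C'(1/24)$]\label{lem:smallcanc}
If $u$ is a common prefix of distinct words $r_1,r_2\in\mathcal R^*$, then $|u|<\frac1{24}\min(|r_1|,|r_2|)$. Moreover $R_i^*\cap R_j^*=\emptyset$ for $i\ne j$.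
\end{lemma}

\begin{proof}
The word $(\iota r_e)^{-1}$ is $r_e$ read backwards, a cyclic permutation of $r_{\bar e}$ with $\bar e$ the reversed sequence. So the positive words in $\mathcal R^*$ are the cyclic permutations of $r_e,r_{\bar e}$ (type I) and of $\varsigma r_e,\varsigma r_{\bar e}$ (type II), $e\in\mathcal E$. Let $|r_1|\le|r_2|$. If $r_1,r_2$ have opposite signs, $u$ is empty. If both are negative, apply $\iota$. So let both be positive.

Suppose the types differ. A word of type I contains neither $y_1y_1$ nor $y_1y_2y_1$, and a word of type II contains neither $y_2y_2$ nor $y_2y_1y_2$. Every positive word of length $3$ contains one of these four, so $|u|\le2<|r_1|/24$.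

Suppose the types agree; applying $\varsigma$, let both be of type I, cyclic permutations of $r_f$ and $r_{f'}$ with $f\in\{e,\bar e\}$ and $f'\in\{e',\bar e'\}$. Assume that $u$ contains six letters $y_1$. Between them lie five consecutive complete runs of $y_2$, whose lengths are five common entries of $e$ and $e'$, so $e=e'$ by (b). If $f'=f$, then such a run occurs only once in the cyclic word $r_f$, by (a), and it occupies the same position in $r_1$ and $r_2$, so $r_1=r_2$. If $f'=\bar f$, take two consecutive runs in $u$: the second exponent is the cyclic successor of the first both in $f$ and in $\bar f$, so an entry of $f$ has the same successor and predecessor, which is impossible for $q>2$ distinct entries. So $u$ has at most five letters $y_1$ and meets at most six runs of $y_2$, and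
\[
|u|\le5+6\cdot\frac{3|r_1|}{2q}=5+\frac{|r_1|}{48}<\frac{|r_1|}{24},
\]
because $|r_1|>240$.

Finally, let $r\in R_i^*\cap R_j^*$; inverting, let $r$ be positive. Its type is determined, since only words of type I contain $y_2y_2$ cyclically, and its cyclic runs determine the set of all $q$ entries of the sequence. By (b) the two sequences coincide, so $i=j$.
\end{proof}

For $J\subset\mathbb N=\{1,2,\dots\}$ let $\mathcal Q_J=\bigcup_{j\in J}R_j$, $A_J=\langle y_1,y_2\mid\mathcal Q_J\rangle$ and $f_J=f_{A_J}$. By \eqref{eq:monotone}, $f_{J'}\le f_J\le f_\emptyset=f_F$ for $J\subset J'$.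

\section{Diagrams between two geodesics}\label{sec:diagrams}

To estimate the cost of a relator we must know what it looks like when two geodesic words become equal. Fix $\mathcal Q=\mathcal Q_J$ for some $J$.

\subsection{Minimal diagrams}
Consider a finite connected graph embedded in the plane, with oriented edges labeled by $y_1,y_2$; an edge traversed backwards reads the inverse letter. Its bounded faces are open discs, called \emph{cells}. The walk around the unbounded face from a chosen starting position is the \emph{boundary walk}, and its label is the \emph{boundary label}. The graph together with its cells is a \emph{diagram over $\mathcal Q$} if the walk $\partial c$ around each cell $c$ reads an element of $\mathcal Q^*$; we put $n_c=|\partial c|$. Van Kampen's lemma consists of two statements.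
\begin{itemize}
\item[(K1)] For any such labeled graph, the boundary label is equal in $F$ to a product of conjugates of the labels of the cells, one for each cell.
\item[(K2)] If a word $w$, reduced or not, is equal in $F$ to a product of $N$ conjugates of elements of $\mathcal Q^*$, then there is a diagram over $\mathcal Q$ with boundary label $w$ and at most $N$ cells.
\end{itemize}
(Canceling pairs in $w$ are accommodated by spikes in the unbounded face.) A diagram is \emph{minimal} if no diagram over $\mathcal Q$ with the same boundary label has fewer cells.

\begin{lemma}\label{lem:reduced}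
Let $D$ be a minimal diagram over $\mathcal Q$. No edge has the same cell on both sides. If a path $\gamma$ is a segment of $\partial c$ and of $\partial c'$ for distinct cells $c,c'$, then $|\gamma|<\frac1{24}\min(n_c,n_{c'})$.
\end{lemma}

\begin{proof}
An edge with $c$ on both sides is traversed by $\partial c$ in both directions, so the label of $c$ would contain a letter and its inverse; but it is a positive or a negative word. For the second claim let $\epsilon$ be the first edge of $\gamma$, and read both boundaries in the direction of $\gamma$, as $\epsilon p$ and $\epsilon p'$. Their labels lie in $\mathcal Q^*$ and begin with the label of $\gamma$. If they are distinct, Lemma~\ref{lem:smallcanc} applies. If they are equal, delete $\epsilon$. The graph stays connected, since $\epsilon$ borders two different faces, and $c,c'$ merge into one cell with boundary $p^{-1}p'$, whose label is trivial in $F$. If $D$ has $N$ cells, (K1) expresses the boundary label as a product of $N-2$ conjugates of elements of $\mathcal Q^*$, and (K2) contradicts minimality.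
\end{proof}

A diagram $D$ is a compact, connected, simply connected subset of the plane. If it has an edge, cutting it at the vertices whose removal disconnects it (\emph{cut vertices}) decomposes it into \emph{blocks}, each a closed disc or a single edge. Blocks and cut vertices, joined by incidence, form a tree whose leaves are blocks. If $B$ is a leaf block with cut vertex $v$, the boundary walk of $D$, viewed cyclically, enters $B$ at $v$ and goes once around $B$ without interruption.

\subsection{Counting sides}
Let $B$ be a disc block of a minimal diagram with at least two cells. Its graph is connected and is not a circle. It has no vertex of degree $1$ in $B$, since the edge at such a vertex would have one cell on both sides. Suppress the vertices of degree $2$; the remaining $v_B$ vertices have degree at least $3$, and the edges fuse into $a_B$ \emph{arcs}, each \emph{exterior} (on $\partial B$) or \emph{interior} (between two distinct cells). Let $e(c)$ and $i(c)$ be the numbers of exterior and interior arcs on $\partial c$. Then $2a_B=\sum_c(2e(c)+i(c))$ and $2a_B\ge3v_B$, and Euler's formula $v_B-a_B+\#\{\text{cells}\}=1$ yields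
\begin{equation}\label{eq:euler}
\sum_c\bigl(6-2e(c)-i(c)\bigr)\ge6,
\end{equation}
with equality if and only if all vertices have degree $3$. At a vertex of $\partial B$ exactly two ends of exterior arcs meet, and if they were consecutive on some $\partial c$ the vertex would have degree $2$. So on $\partial c$ every exterior arc is followed by an interior one, and $i(c)\ge e(c)$. If $e(c)=0$ then $i(c)>24$ by Lemma~\ref{lem:reduced}. The summand in \eqref{eq:euler} is therefore
\begin{itemize}
\item equal to $4-i(c)\le3$ if $e(c)=1$;
\item equal to $2-i(c)\le0$ if $e(c)=2$;
\item negative if $e(c)=0$ or $e(c)\ge3$.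
\end{itemize}
Call $c$ \emph{exposed} if $e(c)=1$ and $i(c)\le4$. By Lemma~\ref{lem:reduced} the exterior arc of an exposed cell is longer than $n_c-\frac4{24}n_c>\frac12n_c$. Only exposed cells have positive summands, each at most $3$, so there are at least two of them.

\begin{lemma}\label{lem:shell}
Let $B$ be a disc block of a minimal diagram and $v$ a vertex on $\partial B$. Then some cell $c$ of $B$ has a segment of $\partial c$ of length greater than $n_c/2$ that lies on $\partial B$ and does not contain $v$ in its interior.
\end{lemma}

\begin{proof}
If $B$ has one cell, then $\partial c=\partial B$ by Lemma~\ref{lem:reduced}; read it from $v$. Otherwise the exterior arcs of two exposed cells have disjoint interiors, and one of these interiors avoids $v$.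
\end{proof}

\begin{lemma}\label{lem:independent}
If $i\notin J$, no $r\in R_i$ is trivial in $A_J$.
\end{lemma}

\begin{proof}
Otherwise let $D$ be a minimal diagram over $\mathcal Q_J$ with boundary label $r$. The boundary walk traverses an edge block in both directions, and $r$ is positive or negative, so all blocks are discs. Apply Lemma~\ref{lem:shell} to a leaf block and its cut vertex, or to $D$ and any boundary vertex if $D$ is a single disc. The segment obtained is a segment of the cyclic boundary walk of $D$. Its label is a common prefix of an element of $R_i^*$ and an element of $R_j^*$ with $j\in J$, of length greater than $n_j/2$. These two elements are distinct because $R_i^*\cap R_j^*=\emptyset$, and this contradicts Lemma~\ref{lem:smallcanc}.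
\end{proof}

\subsection{Ladders}
Say that a word \emph{contains more than half of a relator} if it has a subword that is a prefix of some $r\in\mathcal Q^*$ of length greater than $|r|/2$. As $\mathcal Q^*$ is closed under inversion and cyclic permutation, a word has this property if and only if its inverse does. A geodesic word in $\langle y_1,y_2\mid\mathcal Q\rangle$ is reduced and does not have it, since the subword could be replaced by the inverse of the shorter rest of $r$.

\begin{lemma}\label{lem:ladder}
Let $U,U^*$ be reduced words that are equal in $\langle y_1,y_2\mid\mathcal Q\rangle$, neither containing more than half of a relator. Let $D$ be a minimal diagram with boundary label $U(U^*)^{-1}$. Then for each cell $c$ of $D$, the boundary $\partial c$ consists of a segment $\alpha_c$ of the path labeled $U$, a segment $\alpha_c^*$ of the path labeled $U^*$, and at most two segments $\beta_c^-,\beta_c^+$, each shared with one other cell $c^-,c^+$. If $c^-$ exists, $\alpha_{c^-}$ immediately precedes $\alpha_c$ along $U$; if $c^+$ exists, $\alpha_{c^+}$ immediately follows it. Moreover, with $|\beta_c^\pm|=0$ for an absent segment,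
\begin{equation}\label{eq:alpha}
|\alpha_c|\ge\tfrac12n_c-|\beta_c^-|-|\beta_c^+|\ge\tfrac5{12}n_c .
\end{equation}
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (-1.5,0) -- (0,0);
\draw (8,0) -- (9.5,0);
\draw (0,0) .. controls (0.4,1) and (1.2,1) .. (2,1) -- (6,1) .. controls (6.8,1) and (7.6,1) .. (8,0);
\draw (0,0) .. controls (0.4,-1) and (1.2,-1) .. (2,-1) -- (6,-1) .. controls (6.8,-1) and (7.6,-1) .. (8,0);
\draw (2,1) -- (2,-1);
\draw (4,1) -- (4,-1);
\draw (6,1) -- (6,-1);
\fill (-1.5,0) circle (1.5pt) node[below] {$o$};
\fill (0,0) circle (1.5pt) node[below left] {$s$};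
\fill (8,0) circle (1.5pt) node[below right] {$t$};
\fill (9.5,0) circle (1.5pt) node[below] {$p$};
\node at (1.1,0.3) {$c_1$};
\node at (3.1,0.3) {$c_2$};
\node at (5.1,0.3) {$c_3$};
\node at (7,0.3) {$c_4$};
\node[right] at (2,-0.4) {$\beta_1$};
\node[right] at (4,-0.4) {$\beta_2$};
\node[right] at (6,-0.4) {$\beta_3$};
\node[above] at (3,1) {$\alpha_{c_2}$};
\node[above] at (5,1) {$\alpha_{c_3}$};
\node[below] at (3,-1) {$\alpha^*_{c_2}$};
\node[below] at (5,-1) {$\alpha^*_{c_3}$};
\node at (-0.6,0.9) {$U$};
\node at (-0.6,-0.9) {$U^*$};
\end{tikzpicture}
\caption{A minimal diagram for two equal words $U$ (upper path from $o$ to $p$) and $U^*$ (lower path), neither containing more than half of a relator. The cells of a disc block form a ladder. Each rung $\beta_j$ is shorter than $1/24$ of the perimeter of both adjacent cells, so each cell has almost half of its perimeter on each of the two paths.}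
\label{fig:ladder}
\end{figure}

\begin{proof}
We may assume that $D$ has a cell. The boundary walk runs along $U$ from a vertex $o$ to a vertex $p$ and returns along $(U^*)^{-1}$.

\emph{The blocks form a chain.} Suppose there are at least two blocks. Let $B$ be a leaf block with cut vertex $v$, and suppose that neither $o$ nor $p$ lies in $B\setminus\{v\}$. Then the walk around $B$ from $v$ reads a subword of $U$ or of $(U^*)^{-1}$. If $B$ is an edge, this subword is a letter followed by its inverse; if $B$ is a disc, it contains more than half of a relator by Lemma~\ref{lem:shell}. Both are excluded. The sets $B\setminus\{v\}$ for different leaves are disjoint and the tree has at least two leaves, so it has exactly two, one containing $o$ and the other $p$ away from the cut vertex. A tree with two leaves is a path: the blocks are $B_1,\dots,B_k$ with distinct cut vertices $v_1,\dots,v_{k-1}$ between them, and with $v_0=o$, $v_k=p$ the walk $U$ crosses $B_i$ from $v_{i-1}$ to $v_i$ along one side while $U^*$ does so along the other. If $D$ is a single disc, then $o\ne p$, for otherwise one of $U,U^*$ is empty and the other is the whole boundary read from $o$, against Lemma~\ref{lem:shell}.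 In all cases each disc block $B$ has two distinct boundary vertices $s,t$ that cut $\partial B$ into a segment of $U$ and a segment of $U^*$, both running from $s$ to $t$. If $B$ has one cell, the statement holds with no $\beta$'s.

\emph{A disc block with several cells is a ladder} (Figure~\ref{fig:ladder}). The exterior arc of an exposed cell must contain $s$ or $t$ in its interior, since otherwise it lies on $U$ or on $U^*$ and reads more than half of a relator. These interiors are disjoint, so there are at most two exposed cells. By \eqref{eq:euler} there are exactly two, both have summand $3$, so $e=i=1$, all other cells have summand $0$, and all vertices have degree $3$. A cell with summand $0$ that is not exposed has $e=i=2$. One exposed cell has $s$, and the other $t$, in the interior of its exterior arc.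

Since $e(c)=i(c)$ for every cell, exterior and interior arcs alternate around it, so every vertex lies on $\partial B$. Having degree $3$, it carries exactly one end of an interior arc. So each interior arc is a chord of the disc with two distinct ends, different chords have different ends, and no end is $s$ or $t$. The dual graph, with cells as nodes and interior arcs as links, is connected because $B$ is a disc; two nodes have degree $1$ and the others degree $2$, so it is a path $c_1,\dots,c_l$, with $s$ on $c_1$ and $t$ on $c_l$. The chord $\beta_j$ between $c_j$ and $c_{j+1}$ cuts the disc into a part containing $c_1,\dots,c_j$ and a part containing $c_{j+1},\dots,c_l$. It separates $s$ from $t$, so it has one end on the $U$-side and one on the $U^*$-side of $\partial B$. Walk from $s$ to $t$ along either side: the bordering cell is $c_1$ at first, and at the end of $\beta_j$ it changes from $c_j$ to $c_{j+1}$. So the side is cut into $l$ consecutive segments bordered by $c_1,\dots,c_l$ in this order. These are the $\alpha_{c_j}$, respectively $\alpha^*_{c_j}$, and $\partial c_j$ consists of them and of $\beta_{j-1},\beta_j$ where these exist.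

Finally $|\alpha_c^*|\le n_c/2$ by the hypothesis on $U^*$, and $|\beta_c^\pm|<n_c/24$ by Lemma~\ref{lem:reduced}, which gives \eqref{eq:alpha}.
\end{proof}

\section{The cost of a relator and the greedy choice}\label{sec:greedy}

\begin{lemma}\label{lem:cost}
There is an absolute constant $C$, independent of $n_0$ and of the family, such that for $z\in[\frac17,\frac16]$, $J\subset\mathbb N$, $i\notin J$ and $n=n_i$,
\[
z^{n/2}\le f_J(z)-f_{J\cup\{i\}}(z)\le Cn^2z^{n/2}.
\]
\end{lemma}

\begin{proof}
Let $J'=J\cup\{i\}$. For each $h\in A_{J'}$ fix a preimage $g_h\in A_J$ with $|g_h|=|h|$, and call $g\in A_J$ \emph{lost} if it is not of the form $g_h$. The difference $f_J(z)-f_{J'}(z)$ is the sum of $z^{|g|}$ over the lost elements.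

\emph{Lower bound.} Write $r\in R_i$ as $W(W')^{-1}$ with $|W|=|W'|=n/2$. The words $W,W'$ are equal in $A_{J'}$ and different in $A_J$, by Lemma~\ref{lem:independent}. So one of these two elements of $A_J$ is lost, and its length is at most $n/2$.

\emph{Upper bound.} Let $g$ be lost, with image $h$. Let $U$ and $U^*$ be geodesic words in $A_J$ for $g$ and $g_h$. Since $|U^*|=|h|$, the word $U^*$ is geodesic in $A_{J'}$ too. Subwords of $U$ are geodesic in $A_J$. Put $f=f_J(z)\le f_\emptyset(\frac16)=\frac73$.

\emph{Case 1: $U$ contains the prefix $V$ of length $n/2$ of an element of $R_i^*$.} Write $U=U_1VU_2$, and let $g_1,g_2\in A_J$ be represented by $U_1,U_2$. Then $g$ is determined by $(g_1,V,g_2)$, and $|g|=|g_1|+n/2+|g_2|$. There are at most $8n$ words $V$, so these $g$ contribute at most $8nf^2z^{n/2}$.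

\emph{Case 2: it does not.} Then $U$ does not contain more than half of a relator from $\mathcal Q_{J'}$: for $R_j$ with $j\in J$ because $U$ is geodesic in $A_J$, and for $R_i$ by assumption. Neither does $U^*$. Apply Lemma~\ref{lem:ladder} over $\mathcal Q_{J'}$. The diagram has a cell $c$ labeled by an element of $R_i^*$, since otherwise $g=g_h$ by (K1). The difficulty is that $U$ may see less than half of $\partial c$, which makes the factor $z^{|\alpha_c|}$ larger than $z^{n/2}$. The deficit is at most the length of the rungs $\beta_c^\pm$. A rung is short compared with the neighboring cell $c^\pm$, and that cell forces on $U$ a long subword with few possible values, which more than pays for the deficit. Precisely, write $U=U_1V_-VV_+U_2$, where: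
\begin{itemize}
\item $V$ is the label of $\alpha_c$. It is a prefix of an element of $R_i^*$, so there are at most $8n(n+1)$ possibilities for it.
\item If $c^\pm$ does not exist, $V_\pm$ is empty and $n_\pm=0$. Otherwise $n_\pm=n_{c^\pm}$, and $V_\pm$ is the label of the part of $\alpha_{c^\pm}$ of length $\lceil\frac5{12}n_\pm\rceil$ adjacent to $\alpha_c$, which exists by \eqref{eq:alpha}. It is a prefix of an element of $\mathcal R^*$ of length $n_\pm$, so for given $n_\pm$ there are at most $n_\pm^3\cdot8n_\pm$ possibilities for it.
\end{itemize}
By \eqref{eq:alpha} and Lemma~\ref{lem:reduced}, $|V|\ge\frac n2-\frac1{24}(n_-+n_+)$, so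
\[
|V_-|+|V|+|V_+|\ge\frac n2+\Bigl(\frac5{12}-\frac1{24}\Bigr)(n_-+n_+)=\frac n2+\frac38(n_-+n_+).
\]
With $g_1,g_2$ represented by $U_1,U_2$, the element $g$ is determined by $(g_1,V_-,V,V_+,g_2)$, and $|g|=|g_1|+|V_-|+|V|+|V_+|+|g_2|$. Summing over all these data, with $z\le\frac16$, the contribution is at most
\[
f^2\cdot8n(n+1)\,z^{n/2}(1+Q)^2,\qquad Q=\sum_{m\ge1}8m^4\,6^{-3m/8}<\infty,
\]
where the term $1$ in $1+Q$ accounts for an absent neighbor. So $C=\frac{49}9\bigl(8+16(1+Q)^2\bigr)$ works.
\end{proof}

\begin{lemma}\label{lem:limit}
If $J_1\subset J_2\subset\cdots$ and $J=\bigcup_kJ_k$, then $f_{J_k}(z)\to f_J(z)$ for $z\in[0,\frac13)$.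
\end{lemma}

\begin{proof}
An equality of two words in $A_J$ uses finitely many relators. So for each $m$ the finitely many equalities in $A_J$ between words of length at most $m$ hold in $A_{J_k}$ for large $k$, and the number of elements of length $m$ in $A_{J_k}$ stabilizes at its value in $A_J$. These numbers are bounded by the numbers of reduced words of length $m$, so dominated convergence applies.
\end{proof}

Now fix $n_0$ so large that Lemma~\ref{lem:family} applies, $n_0\ge7C$, and $\sum_{n\ge n_0}Cn^5\,6^{-n/2}<\frac13$. Then for all $i$ and all $z\in[\frac17,\frac16]$,
\begin{equation}\label{eq:tail}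
Cn_i^2z^{n_i/2}\le(n_i+2)^3z^{n_i/2+1}\le\sum_{j>i}z^{n_j/2}.
\end{equation}
The first inequality holds because $(n_i+2)^3z\ge n_i^3/7\ge Cn_i^2$, the second because all $(n_i+2)^3$ orbits of length $n_i+2$ come after $R_i$. In words: the most that $R_i$ can cost is at most the least that all later orbits cost together.

\begin{lemma}\label{lem:greedy}
For $z\in[\frac17,\frac16]$ and $f_{\mathbb N}(z)\le\xi\le f_\emptyset(z)$ there is $J\subset\mathbb N$ with $f_J(z)=\xi$.
\end{lemma}

\begin{proof}
All series are evaluated at $z$. Let $J_0=\emptyset$. At step $i$ put $J_i=J_{i-1}\cup\{i\}$ if $f_{J_{i-1}\cup\{i\}}\ge\xi$; otherwise \emph{reject} $i$ and put $J_i=J_{i-1}$. Let $J=\bigcup_iJ_i$. Then $f_{J_i}\ge\xi$ for all $i$, so $f_J\ge\xi$ by Lemma~\ref{lem:limit}. If no index is rejected, $J=\mathbb N$ and $f_J\le\xi$. If infinitely many are rejected, then for each rejected $i$ Lemma~\ref{lem:cost} gives $f_J\le f_{J_{i-1}}<\xi+Cn_i^2z^{n_i/2}$, and the error tends to $0$, so $f_J\le\xi$. Suppose finally that there is a last rejected index $i$, so $J=J_{i-1}\cup\{j:j>i\}$. Adding the indices $j>i$ one at a time, the lower bound of Lemma~\ref{lem:cost} with Lemma~\ref{lem:limit},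 then \eqref{eq:tail}, then the upper bound of Lemma~\ref{lem:cost} give
\[
f_J\le f_{J_{i-1}}-\sum_{j>i}z^{n_j/2}\le f_{J_{i-1}}-Cn_i^2z^{n_i/2}\le f_{J_{i-1}\cup\{i\}}<\xi,
\]
contradicting $f_J\ge\xi$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:interval}]
We have $f_{\mathbb N}(\frac17)\le f_{\{1\}}(\frac17)<f_\emptyset(\frac17)=2$ by Lemma~\ref{lem:cost}. Adding all orbits one at a time, Lemmas \ref{lem:cost} and \ref{lem:limit} and the choice of $n_0$ give
\[
f_{\mathbb N}(\tfrac16)\ge\tfrac73-\sum_{n\ge n_0}n^3\cdot Cn^2\,6^{-n/2}>2 .
\]
As $f_{\mathbb N}$ is continuous and increasing on $[0,\frac13)$, there is $z_1\in(\frac17,\frac16)$ with $f_{\mathbb N}(z_1)=2$. For $z\in[\frac17,z_1]$ we have $f_{\mathbb N}(z)\le2\le f_\emptyset(z)$, so Lemma~\ref{lem:greedy} gives $J$ with $f_J(z)=2$. The set $\mathcal Q_J$ is invariant under $\Theta$, so Lemma~\ref{lem:twist} gives a group $K$ with $\lambda(K,K_1\cup K_2)=\frac12\log(1/z)$. As $z$ ranges over $[\frac17,z_1]$, these values fill $[\alpha,\beta]=[\frac12\log\frac1{z_1},\frac12\log7]$.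
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{Number of generators and number of groups}\label{sec:supp}

\begin{proof}[Proof of Theorem~\ref{thm:supp}]
The bound $|S|\ge e^\lambda$ follows from $|S^n|\le|S|^n$. In the proof of Theorem~\ref{thm:main} the generating set is $S^j$ with $|S|\le14$, so the task is to bound $j$. We do this for bounded $\lambda$ and let a free factor in a direct product supply the rest.

\emph{Rates $\lambda\le\log3$.} For $\lambda=0$ use $S=\{1\}$. For $\lambda>0$ take the least $i$ with $j_0\kappa_i\alpha\le\lambda$, and $j\ge j_0$ with $\lambda\in[j\kappa_i\alpha,j\kappa_i\beta]$, so that $j\le\lambda/(\kappa_i\alpha)$. If $i=1$, then $j\le\log3/(\kappa_1\alpha)$. If $i\ge2$, then $j_0\kappa_{i-1}\alpha>\lambda$, and the last inequality in \eqref{eq:kappas} gives $\kappa_i>\lambda/(3j_0\alpha)$, so $j<3j_0$. Hence $j\le j_{\max}$ for a constant $j_{\max}$, and $\lambda$ is realized by a generating set that contains $1$ and has at most $N_0=14^{j_{\max}}$ elements.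

\emph{All rates.} Choose $m\ge1$ with $\log(2m-1)\le\lambda<\log(2m+1)$. Then $\lambda_0=\lambda-\log(2m-1)$ lies in $[0,\log3]$, since $2m+1\le3(2m-1)$. Take $(\Gamma_0,S_0)$ of rate $\lambda_0$ with $1\in S_0$ and $|S_0|\le N_0$, and let $T\subset F_m$ consist of the $2m$ letters and $1$. By (P2), $(\Gamma,S)=(\Gamma_0\times F_m,S_0\times T)$ has rate $\lambda$, with $1\in S$ and $|S|\le N_0(2m+1)\le3N_0(2m-1)\le3N_0e^\lambda$.

\emph{Continuum many groups.} By a theorem of Grigorchuk \cite{grig}, there are $2^{\aleph_0}$ pairwise non-isomorphic groups $H$ of intermediate growth, each generated by four involutions. Intermediate growth is in particular subexponential, so with $T_H$ consisting of these involutions and $1$ the rate is $0$. By (P2), $(\Gamma\times H,S\times T_H)$ has rate $\lambda$, and $|S\times T_H|\le5|S|\le15N_0e^\lambda$. A finitely generated group is countable, so it has countably many finite subsets and countably many finitely generated subgroups. Each isomorphism type of $\Gamma\times H$ therefore arises from at most countably many $H$, and $2^{\aleph_0}$ types occur. So $C_0=15N_0$ works.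

\emph{Finite and recursive presentations.} A presentation on finitely many generators is recursive if its relators can be listed by an algorithm; finite presentations are recursive. There are countably many algorithms, hence countably many such groups up to isomorphism, and each has countably many finite subsets $S$. So only countably many growth rates arise from them.
\end{proof}

\begin{thebibliography}{9}

\bibitem{notes}
\emph{Expander graphs, property $(\tau)$ and approximate groups},
\texttt{https://www.math.u-psud.fr/\textasciitilde breuilla/BreuillardPCMI.pdf}.

\bibitem{grig}
Grigorchuk, Izv. Akad. Nauk SSSR Ser. Mat. \textbf{48} (1984), 939--985.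

\end{thebibliography}
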